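# A non-reflexive tensor product of two reflexive operator algebras

## Two theorems on tensor products of reflexive algebras

**Theorem 1.** There are reflexive algebras $\mathscr A,\mathscr B$ on separable Hilbert spaces, an operator $\hat X\in\mathrm{Alg\,Lat}(\mathscr A\otimes\mathscr B)$, and a functional $\hat\Psi$ that is a sum of two vector functionals, with $\hat\Psi=0$ on $\mathscr A\otimes\mathscr B$ and $\hat\Psi(\hat X)=1$. Hence neither $\mathscr A\otimes\mathscr B$ nor its closure in the weak operator topology (WOT) is reflexive.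

**Theorem 2.**

(a) There is one reflexive algebra $\mathscr C$ on a separable Hilbert space such that $\mathrm{Alg\,Lat}(\mathscr C\otimes\mathscr C)\,/\,\overline{\mathscr C\otimes\mathscr C}^{\,WOT}$ is infinite dimensional.

(b) Conversely, if $\mathscr A,\mathscr B$ are reflexive and one of them is finite dimensional as a vector space, then $\mathscr A\otimes\mathscr B$ is reflexive. So in any counterexample both algebras are infinite dimensional.

Here is what the words mean. All Hilbert spaces are separable, of finite or infinite dimension, and inner products are linear in the first variable. For a set $\mathscr L$ of closed subspaces of $H$, $\mathrm{Alg}\,\mathscr L$ is the algebra of all $T\in L(H)$ that leave every member of $\mathscr L$ invariant. For an algebra $\mathscr A\subseteq L(H)$, $\mathrm{Lat}\,\mathscr A$ is the lattice of closed subspaces invariant under every operator in $\mathscr A$. A *reflexive algebra* is a weakly closed algebra $\mathscr A\ni I$ with $\mathscr A=\mathrm{Alg\,Lat}\,\mathscr A$: it can be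 recovered from its invariant subspaces. The tensor product $\mathscr A\otimes\mathscr B\subseteq L(H\otimes K)$ is the ultraweakly closed linear span of the operators $A\otimes B$ with $A\in\mathscr A$, $B\in\mathscr B$. A *vector functional* is a functional $X\mapsto\langle Xh,k\rangle$.

So the question is: if two algebras can each be recovered from their invariant subspaces, can their tensor product? The question is taken from "Hyperreflexivity and a dual product construction". The answer is known to be yes when both algebras are finite dimensional, and more generally when each has Kraus's property $S_\sigma$. Theorem 1 says that in general the answer is no, and Theorem 2(b) says that one finite-dimensional factor is enough for a positive answer.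

Here is an algebra that is reflexive and one that is not. The upper triangular $2\times2$ matrices form a reflexive algebra: the invariant subspaces are $0,\ \mathbb Ce_1,\ \mathbb C^2$, and a matrix leaving $\mathbb Ce_1$ invariant is upper triangular. The two-dimensional algebra $\{\lambda I+\mu N\}$ with $Ne_2=e_1$, $Ne_1=0$ has the same three invariant subspaces, so its $\mathrm{Alg\,Lat}$ is the three-dimensional upper triangular algebra, and it is not reflexive.

The number *two* in Theorem 1 is the least possible. As we see next, an operator in $\mathrm{Alg\,Lat}(\mathscr A\otimes\mathscr B)$ is killed by every single vector functional that kills $\mathscr A\otimes\mathscr B$.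

## Reflexivity in terms of vector functionals

**Definition.** For a linear subspace $\mathcal S\subseteq L(H_1,H_2)$ let
$$\mathrm{Ref}\,\mathcal S=\{X\in L(H_1,H_2):\ Xh\in[\mathcal Sh]\ \text{ for all }h\in H_1\},$$
where $[\cdot]$ denotes closure. (For a set that is not a subspace we write the span explicitly.) Call $\mathcal S$ reflexive if $\mathrm{Ref}\,\mathcal S=\mathcal S$.

**Lemma 3.** Let $\mathcal S\subseteq L(H_1,H_2)$ be a linear subspace.

(i) $X\in\mathrm{Ref}\,\mathcal S$ if and only if every vector functional that vanishes on $\mathcal S$ vanishes at $X$.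

(ii) If $\mathcal S$ is the set of all operators killed by some family of vector functionals, then $\mathcal S$ is reflexive and WOT closed. Every reflexive $\mathcal S$ is of this form.

(iii) $\mathcal S$, its ultraweak closure and its WOT closure have the same $\mathrm{Ref}$.

(iv) If $\mathscr A\subseteq L(H)$ is an algebra containing $I$, then $\mathrm{Ref}\,\mathscr A=\mathrm{Alg\,Lat}\,\mathscr A$.

*Proof.* (i) As $\mathcal Sh$ is a linear space, $Xh\in[\mathcal Sh]$ means that every $k$ orthogonal to $\mathcal Sh$ is orthogonal to $Xh$. Let $h$ vary. (ii) If $X\in\mathrm{Ref}\,\mathcal S$, then by (i) the functionals of the family vanish at $X$, so $X\in\mathcal S$. Vector functionals are WOT continuous, so their common kernel is WOT closed. The last sentence is (i). (iii) A vector functional vanishes on $\mathcal S$ if and only if it vanishes on either closure; apply (i). (iv) Let $X\in\mathrm{Alg\,Lat}\,\mathscr A$. The subspace $[\mathscr Ah]$ is invariant under $\mathscr A$ and contains $h$, so $Xh\in[\mathscr Ah]$. Conversely,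 if $X\in\mathrm{Ref}\,\mathscr A$, $M\in\mathrm{Lat}\,\mathscr A$ and $h\in M$, then $Xh\in[\mathscr Ah]\subseteq M$. $\square$

The standard example of failure is the space of trace-zero matrices in $M_2$. A functional that kills it is a multiple of the trace. A vector functional is $X\mapsto\mathrm{tr}(Xhk^*)$ with $hk^*$ of rank at most one, so it is a multiple of the trace only if it is zero. Hence no nonzero vector functional kills the space, and its $\mathrm{Ref}$ is all of $M_2$. *A relation between two diagonal entries is invisible to single vector functionals.*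

At the other extreme lie the diagonal operators.

**Lemma 4.** Let $J$ be countable and let $\mathcal D\subseteq\ell^\infty(J)$, acting on $\ell^2(J)$ by diagonal operators, be the annihilator of a subset $\mathcal F\subseteq\ell^1(J)$. Then $\mathcal D$ is reflexive and WOT closed.

*Proof.* Let $X\in\mathrm{Ref}\,\mathcal D$. Then $Xe_c\in[\mathcal De_c]\subseteq\mathbb Ce_c$ for each basis vector $e_c$, so $X=\mathrm{diag}(d_c)$. Let $f\in\mathcal F$ and write $f_c=u_c\overline{v_c}$ with $u,v\in\ell^2(J)$. Then $\langle tu,v\rangle=\sum_ct_cf_c=0$ for all $t\in\mathcal D$, so by Lemma 3(i) $0=\langle Xu,v\rangle=\sum_cd_cf_c$. Hence $X\in\mathcal D$. A reflexive space is WOT closed by Lemma 3(ii). $\square$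

## One finite-dimensional factor, and where slicing stops

We begin with the most natural attempt at a positive theorem. It proves Theorem 2(b), and its last step shows where a counterexample must live.

For ultraweakly continuous (*normal*) functionals $\varphi$ on $L(H)$ and $\psi$ on $L(K)$ let $\varphi\otimes\psi$ be the normal functional on $L(H\otimes K)$ with $(\varphi\otimes\psi)(A\otimes B)=\varphi(A)\psi(B)$; its norm is at most $\|\varphi\|\,\|\psi\|$. Since $L(H)$ is the dual of the space of normal functionals, for $X\in L(H\otimes K)$ there are unique *slices* $R_\psi(X)\in L(H)$ and $L_\varphi(X)\in L(K)$ with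
$$\varphi(R_\psi(X))=(\varphi\otimes\psi)(X)=\psi(L_\varphi(X)).$$
They depend linearly and norm-continuously on $\psi$ and on $\varphi$ respectively. For example $R_\psi(A\otimes B)=\psi(B)A$.

**Step 1: the slices of an operator in $\mathrm{Ref}(\mathscr A\otimes\mathscr B)$ lie in $\mathscr A$ and $\mathscr B$.** This step needs no finite dimension. Let $X\in\mathrm{Ref}(\mathscr A\otimes\mathscr B)$. Let $\varphi=\langle\,\cdot\,h,k\rangle$ annihilate $\mathscr A$ and let $\psi=\langle\,\cdot\,h',k'\rangle$ be arbitrary. Then $\varphi\otimes\psi=\langle\,\cdot\,(h\otimes h'),k\otimes k'\rangle$ is a vector functional that annihilates $\mathscr A\otimes\mathscr B$, so $\varphi(R_\psi(X))=(\varphi\otimes\psi)(X)=0$. As $\varphi$ was any vector functional annihilating $\mathscr A$, Lemma 3(i) gives $R_\psi(X)\in\mathrm{Ref}\,\mathscr A=\mathscr A$. A general normal $\psi$ is a norm limit of finite sums of vector functionals, and $\mathscr A$ is norm closed, so $R_\psi(X)\in\mathscr A$ for all normal $\psi$. Symmetrically $L_\varphi(X)\in\mathscr B$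 for all normal $\varphi$.

**Step 2: assembling $X$ from its slices when $\dim\mathscr A<\infty$.** By symmetry let $\mathscr A$ be the finite-dimensional factor, with basis $A_1,\dots,A_n$. The normal functionals separate points, so there are normal $f_1,\dots,f_n$ with $f_k(A_l)=\delta_{kl}$. Put $B_k=L_{f_k}(X)\in\mathscr B$. Since $R_\psi(X)\in\mathscr A$, it equals $\sum_kf_k(R_\psi(X))A_k$, and therefore
$$(\varphi\otimes\psi)(X)=\varphi(R_\psi(X))=\sum_k\varphi(A_k)\,f_k(R_\psi(X))=\sum_k\varphi(A_k)\,\psi(B_k)=(\varphi\otimes\psi)\Big(\sum_kA_k\otimes B_k\Big).$$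
Taking $\varphi,\psi$ to be vector functionals, we see that $X$ and $\sum_kA_k\otimes B_k$ have the same matrix elements between elementary tensors, whose span is dense. So $X=\sum_kA_k\otimes B_k\in\mathscr A\otimes\mathscr B$. Thus $\mathrm{Alg\,Lat}(\mathscr A\otimes\mathscr B)=\mathrm{Ref}(\mathscr A\otimes\mathscr B)=\mathscr A\otimes\mathscr B$; in particular $\mathscr A\otimes\mathscr B$ is WOT closed. This proves Theorem 2(b). $\blacksquare$

Step 1 holds for all reflexive algebras. Step 2 breaks when both are infinite dimensional: there is no finite dual system $f_k$, and nothing says that an operator whose slices lie in the two algebras can be approximated by sums $\sum A_k\otimes B_k$.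

## From subspaces to algebras

It is easier to build subspaces than algebras. This section shows that subspaces are enough. Write $\mathcal S\odot\mathcal T$ for the linear span of the operators $s\otimes t$, $s\in\mathcal S$, $t\in\mathcal T$.

**Proposition 5.** Let $\mathcal S\subseteq L(H_1,H_2)$ and $\mathcal T\subseteq L(K)$ be reflexive subspaces on separable spaces, let $\hat M\in\mathrm{Ref}(\mathcal S\odot\mathcal T)$, and let $\Psi$ be a sum of two vector functionals with $\Psi=0$ on $\mathcal S\odot\mathcal T$ and $\Psi(\hat M)=1$. Then the conclusions of Theorem 1 hold for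
$$\mathscr A=\Big\{\begin{pmatrix}\lambda I&s\\0&\mu I\end{pmatrix}:\lambda,\mu\in\mathbb C,\ s\in\mathcal S\Big\}\subset L(H_2\oplus H_1),\qquad\mathscr B=\Big\{\begin{pmatrix}\lambda I&t\\0&\mu I\end{pmatrix}:\lambda,\mu\in\mathbb C,\ t\in\mathcal T\Big\}\subset L(K\oplus K).$$

*Proof.* Both are algebras, since
$$\begin{pmatrix}\lambda I&s\\0&\mu I\end{pmatrix}\begin{pmatrix}\lambda' I&s'\\0&\mu' I\end{pmatrix}=\begin{pmatrix}\lambda\lambda'I&\lambda s'+\mu's\\0&\mu\mu'I\end{pmatrix},$$
and both contain $I$. They are WOT closed because $\mathcal S$, $\mathcal T$ and the scalars are.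

**Step 1: $\mathscr A$ and $\mathscr B$ are reflexive.** Let $X=(X_{ij})\in\mathrm{Ref}\,\mathscr A$. For $h\in H_2$ we have $[\mathscr A(h,0)]=\mathbb C(h,0)$, so $X_{21}h=0$ and $X_{11}h\in\mathbb Ch$. An operator for which every vector is an eigenvector is scalar, so $X_{11}$ is scalar. For $k\in H_1$ we have $[\mathscr A(0,k)]\subseteq[\mathcal Sk]\oplus\mathbb Ck$, so $X_{22}$ is scalar and $X_{12}k\in[\mathcal Sk]$ for all $k$. Hence $X_{12}\in\mathrm{Ref}\,\mathcal S=\mathcal S$ and $X\in\mathscr A$. The argument for $\mathscr B$ is the same.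

**Step 2: the operator $\hat X$.** Let $p_{H_1},p_{H_2}$ be the projections of $H_2\oplus H_1$ onto its summands, and $q_1,q_2$ those of $K\oplus K$ onto its first and second summands. Let $\hat X$ have corner $\hat M$ from $\mathrm{ran}(p_{H_1}\otimes q_2)=H_1\otimes K$ to $\mathrm{ran}(p_{H_2}\otimes q_1)=H_2\otimes K$, and be $0$ elsewhere. For $s\in\mathcal S$, $t\in\mathcal T$ the operator
$$\begin{pmatrix}0&s\\0&0\end{pmatrix}\otimes\begin{pmatrix}0&t\\0&0\end{pmatrix}\in\mathscr A\otimes\mathscr B$$
has corner $s\otimes t$ and is $0$ elsewhere. Given a vector $\xi$, put $\xi_0=(p_{H_1}\otimes q_2)\xi$. As $\hat M\in\mathrm{Ref}(\mathcal S\odot\mathcal T)$,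
$$\hat X\xi=\hat M\xi_0\in[(\mathcal S\odot\mathcal T)\xi_0]\subseteq[(\mathscr A\otimes\mathscr B)\xi].$$
So $\hat X\in\mathrm{Ref}(\mathscr A\otimes\mathscr B)=\mathrm{Alg\,Lat}(\mathscr A\otimes\mathscr B)$.

**Step 3: the functional $\hat\Psi$.** Put $\hat\Psi(Y)=\Psi\big((p_{H_2}\otimes q_1)Y(p_{H_1}\otimes q_2)\big)$, again a sum of two vector functionals. If $a\in\mathscr A$, $b\in\mathscr B$ have corners $s,t$, then $\hat\Psi(a\otimes b)=\Psi(s\otimes t)=0$. By linearity and WOT continuity $\hat\Psi=0$ on $\overline{\mathscr A\otimes\mathscr B}^{\,WOT}$, which contains $\mathscr A\otimes\mathscr B$. But $\hat\Psi(\hat X)=\Psi(\hat M)=1$. So $\hat X$ lies outside the WOT closure. The algebra $\mathscr A\otimes\mathscr B$ and its WOT closure have the same $\mathrm{Alg\,Lat}$ by Lemma 3(iii),(iv), and it contains $\hat X$. Hence neither is reflexive. $\square$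

From now on we look for $\mathcal S,\mathcal T,\hat M,\Psi$.

## A square-zero matrix of trace one, and the diagonal attempt

The source of trouble is the following matrix.

**Lemma 6 (Davie).** There are a countable set $I$, a complex matrix $A=(a_{ij})_{i,j\in I}$ with finitely many nonzero entries in each row and column, and numbers $\lambda_i>0$ with $\sum_i\lambda_i<\infty$, such that $|a_{ij}|\le\lambda_i$ for all $i,j$, $A^2=0$, only finitely many $a_{ii}$ are nonzero, and $\sum_ia_{ii}=1$.

For a finite matrix this is impossible: $A^2=0$ makes $A$ nilpotent, so its trace is $0$. The proof is independent of everything else and is given in the last section. Fix $I,A,\lambda$ and put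
$$E=\Big\{e\in\ell^1(I):\ \sum_ja_{ij}e_j=0\ \text{ for all }i\in I\Big\},$$
a closed subspace of $\ell^1(I)$, since each condition is a finite sum. Two facts are used again and again:

* every *column* $(a_{nj})_n$ of $A$ lies in $E$, because $\sum_na_{in}a_{nj}=(A^2)_{ij}=0$;
* every *row* $(a_{nj})_j$ of $A$ annihilates $E$, by the definition of $E$.

A natural first construction is diagonal. On $\ell^2(I)$ let
$$\mathcal S^0=\{\mathrm{diag}(z):z\in\ell^\infty(I),\ (\lambda_nz_n)_n\in E\},\qquad\mathcal T^0=\{\mathrm{diag}(t):t\in\ell^\infty(I),\ \textstyle\sum_nt_ne_n=0\ \forall e\in E\}.$$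
Both are reflexive by Lemma 4. Let $M^0$ be the diagonal operator on $\ell^2(I)\otimes\ell^2(I)$ with entry $a_{nj}/\lambda_n$ at $e_n\otimes e_j$, of modulus at most $1$. For fixed $j$ the diagonal $(a_{nj}/\lambda_n)_n$ is in $\mathcal S^0$ (columns of $A$); for fixed $n$ the diagonal $(a_{nj}/\lambda_n)_j$ is in $\mathcal T^0$ (rows of $A$). So $M^0$ passes the slice test of Step 1 above. Now put $u_0=\sum_i\sqrt{\lambda_i}\,e_i\otimes e_i$ and $\Psi^0(X)=\langle Xu_0,u_0\rangle$. For $s=\mathrm{diag}(z)\in\mathcal S^0$ and $t\in\mathcal T^0$,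
$$\Psi^0(s\otimes t)=\sum_it_i\lambda_iz_i=0,\qquad\text{while}\qquad\Psi^0(M^0)=\sum_j\lambda_j\frac{a_{jj}}{\lambda_j}=1.$$
So slices do not suffice for subspaces: $M^0$ is not even in the WOT closure of $\mathcal S^0\odot\mathcal T^0$.

But this does not help, because $\Psi^0$ is a *single* vector functional, and so $M^0\notin\mathrm{Ref}(\mathcal S^0\odot\mathcal T^0)$. Nor could any choice of $M^0$ help: the ultraweak closure of $\mathcal S^0\odot\mathcal T^0$ is an ultraweakly closed space of diagonal operators, hence (Hahn–Banach) the annihilator of a subset of $\ell^1(I\times I)$, hence reflexive by Lemma 4. In a diagonal world every $\ell^1$ functional is a single vector functional.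

We keep the mechanism "$A^2=0$, trace one" and change both spaces. We enlarge $\mathcal S$ by many off-diagonal matrix units, so that a vector functional killing $\mathcal S\odot\mathcal T$ must satisfy many side conditions. We change $\mathcal T$ so that these side conditions become identities between *quadratic forms*, where one can divide. The functional $\Psi^0$ will survive only after being split into two.

## The space $\mathcal T$: a diagonal space that sees pairs

**What this section is for.** We define $\mathcal T$ and prove that pointwise relations between elements of its preannihilator are polynomial identities.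

Let $I_2$ be the set of two-element subsets of $I$ and $J=I\sqcup I_2$. Choose $\varepsilon_{\{i,j\}}>0$ with $\sum_{I_2}\varepsilon_{\{i,j\}}\le1$; write $\varepsilon_{ij}$ for $\varepsilon_{\{i,j\}}$. Define $\Phi:\ell^1(I)\to\ell^1(J)$ by
$$(\Phi e)_i=e_i,\qquad(\Phi e)_{\{i,j\}}=\varepsilon_{ij}(e_i+e_j).$$
Since $|e_i|+|e_j|\le\|e\|_1$ for $i\ne j$, we have $\|e\|_1\le\|\Phi e\|_1\le2\|e\|_1$. So $\Phi$ is injective and $\Phi(E)$ is norm closed. Let $K=\ell^2(J)$ and
$$\mathcal T=\Big\{t\in\ell^\infty(J):\ \sum_{c\in J}t_cf_c=0\ \text{ for all }f\in\Phi(E)\Big\},$$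
acting by diagonal operators on $K$. By Lemma 4, $\mathcal T$ is reflexive and WOT closed. By the bipolar theorem and the closedness of $\Phi(E)$,
$$\mathcal T_\perp:=\Big\{f\in\ell^1(J):\sum_ct_cf_c=0\ \ \forall t\in\mathcal T\Big\}=\Phi(E).\tag{1}$$

For $b\in\ell^1(I)$ and $\xi\in c_{00}(I)$ (finitely supported sequences) put $b[\xi]=\sum_ib_i\xi_i$. The linear form $b[\cdot]$ determines $b$.

To see what the pairs do, take $a=\delta_1$, $b=\delta_2$ (unit vectors of $\ell^1(I)$). Their pointwise product is $0$, which says nothing about $a$ or $b$ separately. But $\Phi a\cdot\Phi b$ has the value $\varepsilon_{12}^2\neq0$ at $\{1,2\}$.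

**Lemma 7.** Let $a,b,\gamma,\gamma_0$ and $a_k,b_k$ (finitely many $k$) be in $\ell^1(I)$.

(i) If $\sum_k(\Phi a_k)_c(\Phi b_k)_c=0$ for all $c\in J$, then $\sum_ka_k[\xi]b_k[\xi]=0$ for all $\xi\in c_{00}(I)$.

(ii) If $a[\xi]b[\xi]=0$ for all $\xi\in c_{00}(I)$, then $a=0$ or $b=0$.

(iii) If $\gamma_0\ne0$ and $\gamma[\xi]\gamma_0[\xi]=a[\xi]b[\xi]$ for all $\xi\in c_{00}(I)$, then $a\in\mathbb C\gamma_0$ or $b\in\mathbb C\gamma_0$.

*Proof.* (i) Taking $c=i$ gives $\sum_ka_k(i)b_k(i)=0$. Taking $c=\{i,j\}$, dividing by $\varepsilon_{ij}^2$ and subtracting the relations for $i$ and $j$ gives $\sum_k[a_k(i)b_k(j)+a_k(j)b_k(i)]=0$. These are the coefficients of $\xi_i^2$ and $\xi_i\xi_j$ in $\sum_ka_k[\xi]b_k[\xi]$.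

(ii) We show more: if $V\subseteq c_{00}(I)$ is a subspace on which $a[\cdot]$ and $b[\cdot]$ are both not identically zero, then $a[\cdot]b[\cdot]$ is not identically zero on $V$. Take $\xi,\eta\in V$ with $a[\xi]\ne0$, $b[\eta]\ne0$. Then $a[\xi+\tau\eta]\,b[\xi+\tau\eta]=(a[\xi]+\tau a[\eta])(b[\xi]+\tau b[\eta])$ is a product of two nonzero polynomials in $\tau$, so it is nonzero for some $\tau$. Apply this with $V=c_{00}(I)$.

(iii) On $V=\ker\gamma_0[\cdot]$ the product $a[\cdot]b[\cdot]$ vanishes. By the proof of (ii), $a[\cdot]$ or $b[\cdot]$ vanishes on $\ker\gamma_0[\cdot]$, and is therefore a scalar multiple of $\gamma_0[\cdot]$. $\square$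

## The space $\mathcal S$: encoding membership in $E$ by vector functionals

**What this section is for.** We need a *reflexive* space of operators, containing many matrix units, in which a certain diagonal $(z_n)$ is forced to satisfy $(\lambda_nz_n)\in E$, that is, $\sum_na_{in}\lambda_nz_n=0$. Imposing this directly on the diagonal and leaving the other entries free is not allowed: this is the trace-zero example again, a relation between several diagonal entries. The remedy is to copy the relevant entries into one common row. In the smallest case, to encode $z_1+z_2=0$, use $3\times2$ matrices with rows named $1^*,2^*,r$ and the conditions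
$$s_{r1}=s_{1^*1},\qquad s_{r2}=s_{2^*2},\qquad s_{r1}+s_{r2}=0 .$$
They read $\langle se_1,e_r-e_{1^*}\rangle=0$, $\langle se_2,e_r-e_{2^*}\rangle=0$, $\langle s(e_1+e_2),e_r\rangle=0$, so the space they define is reflexive by Lemma 3(ii), and they force $s_{1^*1}+s_{2^*2}=0$.

In general, let $I^*=\{n^*:n\in I\}$ be a disjoint copy of $I$, $\Omega=I\sqcup I^*$, $H_1=\ell^2(I)$, $H_2=\ell^2(\Omega)$, and $s_{\omega n}=\langle se_n,e_\omega\rangle$ for $s\in L(H_1,H_2)$. Let
$$Q=\{(i,n)\in I\times I:a_{in}\ne0\},\qquad P=Q\cup\{(n^*,n):n\in I\}\subset\Omega\times I.$$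
Every row and every column of $P$ is finite, because the rows and columns of $A$ are. Choose $w_{in}>0$ for $(i,n)\in Q$ with $\sum_Qw_{in}^2\le1$. Let $\mathcal S$ be the set of all $s\in L(H_1,H_2)$ with

* $(\alpha)$ $s_{in}=w_{in}\,s_{n^*n}$ for all $(i,n)\in Q$;
* $(\beta)$ $\displaystyle\sum_{n:(i,n)\in Q}\frac{a_{in}\lambda_n}{w_{in}}\,s_{in}=0$ for all $i\in I$.

Condition $(\alpha)$ is $\langle se_n,e_i-w_{in}e_{n^*}\rangle=0$, and $(\beta)$ is $\langle s(\sum_n\frac{a_{in}\lambda_n}{w_{in}}e_n),e_i\rangle=0$ with a finite sum. By Lemma 3(ii), $\mathcal S$ is reflexive and WOT closed.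

Put $m_{(n^*,n)}=1$ and $m_{(i,n)}=w_{in}$ for $(i,n)\in Q$. For $j\in I$ define $s^j$ by
$$s^j_{n^*n}=\frac{a_{nj}}{\lambda_n}\ (n\in I),\qquad s^j_{in}=w_{in}\frac{a_{nj}}{\lambda_n}\ \ ((i,n)\in Q),\qquad\text{all other entries }0.$$

**Lemma 8.**

(1) The matrix unit $e_{\omega n}$ (sending $e_n\mapsto e_\omega$ and the other basis vectors to $0$) is in $\mathcal S$ whenever $(\omega,n)\notin P$.

(2) If $s\in\mathcal S$, then $(\lambda_ns_{n^*n})_n\in E$.

(3) Each $s^j$ is in $\mathcal S$ and has finite support contained in $P$. Moreover $\|s^j\|\le2$, and $|s^j_p|\le m_p$ for all $p\in P$ and all $j$.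

(4) For each $p\in P$ there are a scalar $\kappa_p$ and $n\in I$ with $s^j_p=\kappa_pa_{nj}$ for all $j$. Hence $\sum_js^j_p\eta_j=0$ for every $\eta\in E$.

*Proof.* (1) The conditions involve only entries with index in $P$. (2) Put $z_n=s_{n^*n}$. As $|z_n|\le\|s\|$, $(\lambda_nz_n)\in\ell^1(I)$. By $(\alpha)$, $\lambda_nz_n=\lambda_ns_{in}/w_{in}$ for $(i,n)\in Q$, so $\sum_na_{in}\lambda_nz_n$ is the left side of $(\beta)$, which is $0$. (3) Column $j$ of $A$ has finitely many nonzero entries $a_{nj}$, and for each such $n$ finitely many $i$ satisfy $(i,n)\in Q$; so the support is finite. Condition $(\alpha)$ holds by construction. The left side of $(\beta)$ is $\sum_na_{in}a_{nj}=(A^2)_{ij}=0$. Since $|a_{nj}|\le\lambda_n$, we get $|s^j_p|\le m_p$; the starred part sends $e_n$ to a multiple of $e_{n^*}$ by a scalar of modulus at most $1$, so it has norm at most $1$, and the $Q$-part has Hilbert–Schmidt norm at most $(\sum_Qw_{in}^2)^{1/2}\le1$. (4) Take $\kappa_p=1/\lambda_n$ for $p=(n^*,n)$ and $\kappa_p=w_{in}/\lambda_n$ for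 $p=(i,n)$. Then $\sum_js^j_p\eta_j=\kappa_p\sum_ja_{nj}\eta_j=0$. $\square$

Finally let $\hat M=\bigoplus_{c\in J}\hat M_c:H_1\otimes K\to H_2\otimes K$ be block diagonal with respect to the basis $(e_c)_{c\in J}$ of $K$, with $\hat M_j=s^j$ for $j\in I$ and $\hat M_c=0$ for $c\in I_2$. By Lemma 8(3) it is bounded.

## Separating $\hat M$ from $\mathcal S\odot\mathcal T$ by two vector functionals

**What this section is for.** We produce $\Psi$, and see why it has two terms. Fix a total order on $I$ and put
$$u=\sum_i\sqrt{\lambda_i}\,e_i\otimes e_i+\sum_{i<j}\sqrt{\varepsilon_{ij}\lambda_i}\,e_i\otimes e_{\{i,j\}},\qquad v=\sum_i\sqrt{\lambda_i}\,e_{i^*}\otimes e_i+\sum_{i<j}\sqrt{\varepsilon_{ij}\lambda_i}\,e_{i^*}\otimes e_{\{i,j\}},$$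
$$u'=\sum_{i<j}\sqrt{\varepsilon_{ij}\lambda_j}\,e_j\otimes e_{\{i,j\}},\qquad v'=\sum_{i<j}\sqrt{\varepsilon_{ij}\lambda_j}\,e_{j^*}\otimes e_{\{i,j\}}.$$
All four series converge, as $\sum\lambda_i<\infty$ and $\sum\varepsilon_{ij}\le1$. Let $\Psi(X)=\langle Xu,v\rangle+\langle Xu',v'\rangle$.

**Lemma 9.** $\Psi=0$ on $\mathcal S\odot\mathcal T$, and $\Psi(\hat M)=1$.

*Proof.* Let $s\in\mathcal S$, $t\in\mathcal T$ and $e=(\lambda_ns_{n^*n})_n$, which is in $E$ by Lemma 8(2). Each $c\in J$ occurs in at most one term of $u$, and in the corresponding term of $v$; likewise for $u',v'$. As $s\otimes t$ is block diagonal over $J$,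
$$\Psi(s\otimes t)=\sum_it_i\lambda_is_{i^*i}+\sum_{i<j}t_{\{i,j\}}\varepsilon_{ij}(\lambda_is_{i^*i}+\lambda_js_{j^*j})=\sum_{c\in J}t_c(\Phi e)_c=0.$$
Only the blocks $c=j\in I$ of $\hat M$ are nonzero, so $\Psi(\hat M)=\sum_j\lambda_js^j_{j^*j}=\sum_ja_{jj}=1$. $\square$

Could one use the single functional $X\mapsto\langle X(u+u'),v+v'\rangle$? It has the extra terms $\langle Xu,v'\rangle+\langle Xu',v\rangle$. Test it on $X=e_{j^*i}\otimes t$ with $i<j$ and $t\in\mathcal T$; here $(j^*,i)\notin P$, so $e_{j^*i}\in\mathcal S$. By Lemma 9, $\Psi(X)=0$. In $\langle Xu,v'\rangle$ the terms of $u$ with first factor $e_i$ sit at $c=i$ and $c=\{i,l\}$, $l>i$, and the terms of $v'$ with first factor $e_{j^*}$ sit at $c=\{l,j\}$, $l<j$. The only common $c$ is $\{i,j\}$, and the contribution is $\varepsilon_{ij}\sqrt{\lambda_i\lambda_j}\,t_{\{i,j\}}$. In $\langle Xu',v\rangle$ the indices are $\{l,i\}$ with $l<i$ against $j$ and $\{j,l\}$ with $l>j$; there is no common one. So the total is $\varepsilon_{ij}\sqrt{\lambda_i\lambda_j}\,t_{\{i,j\}}$,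 which is nonzero for some $t\in\mathcal T$: otherwise $\delta_{\{i,j\}}\in\mathcal T_\perp=\Phi(E)$ by (1), but $\Phi e=\delta_{\{i,j\}}$ forces all $e_i=0$, so $\Phi e=0$. The merged functional therefore does not kill $\mathcal S\odot\mathcal T$. The next section shows that no single vector functional can do the job of $\Psi$.

## No single vector functional separates $\hat M$

**Proposition 10.** If $x\in H_1\otimes K$ and $y\in H_2\otimes K$ satisfy $\langle(s\otimes t)x,y\rangle=0$ for all $s\in\mathcal S$, $t\in\mathcal T$, then $\langle\hat Mx,y\rangle=0$. In other words, $\hat M\in\mathrm{Ref}(\mathcal S\odot\mathcal T)$.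

Fix such $x,y$ for the whole section. The second sentence follows from the first by Lemma 3(i).

**Step 1: translating the hypothesis into $E$-valued data.** Write $x=(x_c)_{c\in J}$, $y=(y_c)_{c\in J}$ with $x_c\in H_1$, $y_c\in H_2$, and
$$X_n(c)=\langle x_c,e_n\rangle,\qquad Y_\omega(c)=\overline{\langle y_c,e_\omega\rangle}.$$
Then $X_n,Y_\omega\in\ell^2(J)$, $\sum_n\|X_n\|_2^2=\|x\|^2$ and $\sum_\omega\|Y_\omega\|_2^2=\|y\|^2$. For $s\in\mathcal S$ let $G(s)=(\langle sx_c,y_c\rangle)_{c\in J}$, which is in $\ell^1(J)$ since $|G(s)_c|\le\|s\|\,\|x_c\|\,\|y_c\|$. The hypothesis says $\sum_ct_cG(s)_c=0$ for all $t\in\mathcal T$, that is, $G(s)\in\mathcal T_\perp=\Phi(E)$ by (1). Since $\Phi$ is injective, $G(s)=\Phi(\Gamma(s))$ with a linear map $\Gamma:\mathcal S\to E$.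

For $(\omega,n)\notin P$ the matrix unit $e_{\omega n}$ is in $\mathcal S$; put $\gamma_{\omega n}=\Gamma(e_{\omega n})\in E$. Then, with pointwise products on $J$,
$$X_nY_\omega=\Phi\gamma_{\omega n},\qquad\|\gamma_{\omega n}\|_1\le\|\Phi\gamma_{\omega n}\|_1\le\|X_n\|_2\|Y_\omega\|_2\qquad((\omega,n)\notin P).\tag{2}$$
Let $\mathcal Z$ be the space of all $s\in\mathcal S$ with finite support contained in $P$. It contains all $s^j$. For every finitely supported $s\in\mathcal S$,
$$G(s)=\sum_{(\omega,n)}s_{\omega n}X_nY_\omega.\tag{3}$$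
The terms $X_nY_\omega$ with $(\omega,n)\in P$ need not be in $\Phi(E)$ individually; only the combinations with $s\in\mathcal S$ are. What we must show is that on $\mathcal Z$ the map $\Gamma$ can nevertheless be written with pieces from $E$:

**Claim 11.** There are $\eta_p\in E$ $(p\in P)$ with $\sum_{p\in P}m_p\|\eta_p\|_1<\infty$ and $\Gamma(s)=\sum_{p\in P}s_p\eta_p$ for all $s\in\mathcal Z$.

**Step 2: Claim 11 implies Proposition 10.** Since $(\Phi e)_j=e_j$ for $j\in I$,
$$\langle\hat Mx,y\rangle=\sum_{j\in I}\langle s^jx_j,y_j\rangle=\sum_jG(s^j)_j=\sum_j\Gamma(s^j)_j=\sum_j\sum_ps^j_p\,\eta_p(j)=\sum_p\sum_js^j_p\,\eta_p(j)=0.$$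
The interchange is justified by $|s^j_p|\le m_p$ and $\sum_pm_p\sum_j|\eta_p(j)|<\infty$. The last equality is Lemma 8(4), since $\eta_p\in E$.

It is instructive to compare with $\Psi$. By the proof of Lemma 9, the map that plays the role of $\Gamma$ for $\Psi$ is $s\mapsto(\lambda_ns_{n^*n})_n=\sum_ns_{n^*n}\lambda_n\delta_n$. Its pieces $\lambda_n\delta_n$ are summable, but $\delta_n\in E$ only if column $n$ of $A$ is zero, so those $n$ with $a_{nn}\ne0$ give pieces outside $E$. This is why the sum comes out as the trace of $A$ and not as $0$. So all depends on proving that a *single* vector functional has pieces in $E$. The means is the exchange rule for products,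
$$(X_nY_\omega)(X_{n'}Y_{\omega'})=(X_nY_{\omega'})(X_{n'}Y_\omega),\tag{4}$$
which lets us replace uncontrolled factors with index in $P$ by controlled ones with index outside $P$; Lemma 7 then lets us divide. For $\Psi$ the analogue of (4) is false. With $g_{\omega n}$ denoting the function on $J$ that takes the place of $X_nY_\omega$, the sum of the products from $(u,v)$ and $(u',v')$, we have for $i<j$ that $g_{i^*i}$ and $g_{j^*j}$ take the nonzero values $\varepsilon_{ij}\lambda_i$ and $\varepsilon_{ij}\lambda_j$ at $\{i,j\}$, but $g_{j^*i}=g_{i^*j}=0$.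

**Step 3: finitely many $p$ may be ignored.** *To prove Claim 11 it suffices to find a finite $F\subset P$ and $\eta_p\in E$ $(p\in P\setminus F)$ with $\sum_{P\setminus F}m_p\|\eta_p\|_1<\infty$ such that $\Gamma(s)=\Gamma_1(s):=\sum_{p\in P\setminus F}s_p\eta_p$ for all $s\in\mathcal Z$ vanishing on $F$.* Indeed, $\Gamma_1$ is defined on all of $\mathcal Z$ (finite sums) with values in $E$, and $\Gamma-\Gamma_1:\mathcal Z\to E$ vanishes on the kernel of the restriction map $\mathcal Z\to\mathbb C^F$. So it factors through the image of that map. Extend the induced linear map to $\mathbb C^F\to E$ and let $\eta_p$ $(p\in F)$ be the images of the unit vectors. Then $\Gamma(s)=\sum_{p\in P}s_p\eta_p$ on $\mathcal Z$, and finitely many new terms do not affect summability.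

**Step 4, Case A: $\gamma_{\omega n}=0$ for all $(\omega,n)\notin P$.** We show that $\Gamma$ vanishes on all $s\in\mathcal Z$ that vanish on a suitable finite set. By (2), $X_nY_\omega=0$ for all $(\omega,n)\notin P$. If $\Gamma|_{\mathcal Z}=0$, take all $\eta_p=0$. Otherwise fix $s^0\in\mathcal Z$ with $\Gamma(s^0)\ne0$, and let $F$ be the set of $(\omega,n)\in P$ for which some $(\omega',n')\in\mathrm{supp}\,s^0$ satisfies both $(\omega,n')\in P$ and $(\omega',n)\in P$. As $\mathrm{supp}\,s^0$ is finite and the rows and columns of $P$ are finite, $F$ is finite. Let $s\in\mathcal Z$ vanish on $F$. By (3) and (4), pointwise on $J$,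
$$G(s)G(s^0)=\sum s_{\omega n}\,s^0_{\omega'n'}\,(X_nY_{\omega'})(X_{n'}Y_\omega)=0:$$
in each term with $s_{\omega n}s^0_{\omega'n'}\ne0$ we have $(\omega,n)\in P\setminus F$, so $(\omega',n)\notin P$ or $(\omega,n')\notin P$, and one of the two factors is $0$. Thus $\Phi(\Gamma(s))\,\Phi(\Gamma(s^0))=0$ pointwise. Lemma 7(i) gives $\Gamma(s)[\xi]\,\Gamma(s^0)[\xi]=0$ for all $\xi$, and Lemma 7(ii) gives $\Gamma(s)=0$. So Step 3 applies with $\eta_p=0$ for $p\in P\setminus F$.

**Step 5, Case B: $\gamma_0:=\gamma_{\omega_0n_0}\ne0$ for some $(\omega_0,n_0)\notin P$.** Now we multiply by $X_{n_0}Y_{\omega_0}=\Phi\gamma_0$ and divide afterwards. Let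
$$B_0=\{n:(\omega_0,n)\in P\},\qquad A_0=\{\omega:(\omega,n_0)\in P\};$$
both are finite. Let $s$ be either an element of $\mathcal Z$, or a matrix unit $e_{\omega n}$ with $(\omega,n)\notin P$, and suppose that its support meets no column in $B_0$ and no row in $A_0$. By (3), (4) and (2), pointwise
$$G(s)\,X_{n_0}Y_{\omega_0}=\sum s_{\omega n}(X_nY_{\omega_0})(X_{n_0}Y_\omega)=\sum s_{\omega n}\,(\Phi\gamma_{\omega_0n})(\Phi\gamma_{\omega n_0}),$$
because $n\notin B_0$ means $(\omega_0,n)\notin P$ and $\omega\notin A_0$ means $(\omega,n_0)\notin P$. The left side is $\Phi(\Gamma(s))\,\Phi(\gamma_0)$. The sums are finite, so Lemma 7(i) yields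
$$\Gamma(s)[\xi]\,\gamma_0[\xi]=\sum_{(\omega,n)}s_{\omega n}\,\gamma_{\omega_0n}[\xi]\,\gamma_{\omega n_0}[\xi]\qquad\text{for all }\xi\in c_{00}(I).\tag{5}$$
We want to divide by $\gamma_0[\xi]$. For this, one factor in each product on the right must be a multiple of $\gamma_0$. Let
$$N_1=\{n\notin B_0:\gamma_{\omega_0n}\notin\mathbb C\gamma_0\},\qquad\Omega_1=\{\omega\notin A_0:\gamma_{\omega n_0}\notin\mathbb C\gamma_0\}$$
be the bad columns and rows. Suppose $\omega\in\Omega_1$, $n\in N_1$ and $(\omega,n)\notin P$. Then (5) applies to $s=e_{\omega n}$ and reads $\gamma_{\omega n}[\xi]\gamma_0[\xi]=\gamma_{\omega_0n}[\xi]\gamma_{\omega n_0}[\xi]$. By Lemma 7(iii) one of $\gamma_{\omega_0n},\gamma_{\omega n_0}$ is in $\mathbb C\gamma_0$, a contradiction. Hence $\Omega_1\times N_1\subset P$. Since rows and columns of $P$ are finite, at least one of $\Omega_1,N_1$ is finite.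

*Suppose $\Omega_1$ is finite.* For $\omega\notin A_0\cup\Omega_1$ write $\gamma_{\omega n_0}=\alpha_\omega\gamma_0$. Let $F$ be the set of $(\omega,n)\in P$ with $n\in B_0$ or $\omega\in A_0\cup\Omega_1$; it is finite. For $s\in\mathcal Z$ vanishing on $F$, (5) gives
$$\Big(\Gamma(s)-\sum s_{\omega n}\,\alpha_\omega\gamma_{\omega_0n}\Big)[\xi]\;\gamma_0[\xi]=0\qquad\text{for all }\xi,$$
so by Lemma 7(ii) $\Gamma(s)=\sum s_{\omega n}\eta_{\omega n}$ with $\eta_{\omega n}=\alpha_\omega\gamma_{\omega_0n}\in E$ for $(\omega,n)\in P\setminus F$. By (2), $|\alpha_\omega|\,\|\gamma_0\|_1=\|\gamma_{\omega n_0}\|_1\le\|X_{n_0}\|_2\|Y_\omega\|_2$ and $\|\gamma_{\omega_0n}\|_1\le\|X_n\|_2\|Y_{\omega_0}\|_2$.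

*Suppose $N_1$ is finite.* For $n\notin B_0\cup N_1$ write $\gamma_{\omega_0n}=\beta_n\gamma_0$. Let $F$ be the finite set of $(\omega,n)\in P$ with $n\in B_0\cup N_1$ or $\omega\in A_0$. For $s\in\mathcal Z$ vanishing on $F$, (5) gives $(\Gamma(s)-\sum s_{\omega n}\beta_n\gamma_{\omega n_0})[\xi]\,\gamma_0[\xi]=0$, so $\Gamma(s)=\sum s_{\omega n}\eta_{\omega n}$ with $\eta_{\omega n}=\beta_n\gamma_{\omega n_0}\in E$. Here $|\beta_n|\,\|\gamma_0\|_1=\|\gamma_{\omega_0n}\|_1\le\|X_n\|_2\|Y_{\omega_0}\|_2$ and $\|\gamma_{\omega n_0}\|_1\le\|X_{n_0}\|_2\|Y_\omega\|_2$.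

**Step 6: summability.** In both subcases
$$\|\eta_{\omega n}\|_1\le C_0\,\|Y_\omega\|_2\,\|X_n\|_2\qquad\text{with}\quad C_0=\frac{\|X_{n_0}\|_2\,\|Y_{\omega_0}\|_2}{\|\gamma_0\|_1}.$$
By Cauchy–Schwarz, and $\sum_Qw_{in}^2\le1$,
$$\sum_{p\in P\setminus F}m_p\|\eta_p\|_1\le C_0\Big(\sum_n\|Y_{n^*}\|_2\|X_n\|_2+\sum_{(i,n)\in Q}w_{in}\|Y_i\|_2\|X_n\|_2\Big)\le2C_0\|x\|\,\|y\|<\infty;$$
for the second sum use $\sum_{(i,n)}\|Y_i\|_2^2\|X_n\|_2^2\le\|y\|^2\|x\|^2$. So Step 3 applies. This proves Claim 11 and Proposition 10. $\square$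

**Completion of the proof of Theorem 1.** The spaces $\mathcal S$ and $\mathcal T$ are reflexive, and $H_1,H_2,K$ are separable because $I,\Omega,J$ are countable. By Proposition 10, $\hat M\in\mathrm{Ref}(\mathcal S\odot\mathcal T)$. By Lemma 9, $\Psi$ kills $\mathcal S\odot\mathcal T$ and $\Psi(\hat M)=1$. Proposition 5 gives Theorem 1, once Lemma 6 is proved. $\blacksquare$

## One algebra and an infinite-dimensional defect

**What this section is for.** We prove Theorem 2(a) by placing infinitely many copies of the example side by side. Let $\mathscr A,\mathscr B,\hat X,\hat\Psi$ be as in Theorem 1, and let $\mathscr C$ be the $\ell^\infty$-direct sum of countably infinitely many copies of $\mathscr A\oplus\mathscr B$, acting on the corresponding $\ell^2$-sum, a separable space.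

The algebra $\mathscr C$ is unital and WOT closed. It is reflexive: let $Z\in\mathrm{Ref}\,\mathscr C$. For a vector $h$ in a single summand, $Zh$ lies in $[\mathscr Ch]$, which is contained in that summand and equals $[\mathscr Ah]$ or $[\mathscr Bh]$ there. So $Z$ is block diagonal, with blocks in $\mathrm{Ref}\,\mathscr A=\mathscr A$ or $\mathrm{Ref}\,\mathscr B=\mathscr B$, bounded by $\|Z\|$. Hence $Z\in\mathscr C$.

Let $p_k\in\mathscr C$ be the projection onto the $k$-th copy of the space of $\mathscr A$, and $q\in\mathscr C$ the projection onto the first copy of the space of $\mathscr B$. Then $p_k\mathscr Cp_k$ is a copy of $\mathscr A$, $q\mathscr Cq$ is a copy of $\mathscr B$, and both are contained in $\mathscr C$. Let $\hat X_k$ be the copy of $\hat X$ on $\mathrm{ran}(p_k\otimes q)$, extended by $0$. The copy of $\mathscr A\otimes\mathscr B$ on $\mathrm{ran}(p_k\otimes q)$, extended by $0$, lies in $\mathscr C\otimes\mathscr C$, and its elements do not change if multiplied on the right by $p_k\otimes q$. As $\hat X\in\mathrm{Ref}(\mathscr A\otimes\mathscr B)$,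 for every vector $\zeta$
$$\hat X_k\zeta=\hat X_k(p_k\otimes q)\zeta\in[(\mathscr C\otimes\mathscr C)\zeta],$$
so $\hat X_k\in\mathrm{Alg\,Lat}(\mathscr C\otimes\mathscr C)$.

Let $\hat\Psi_k(Y)=\hat\Psi\big((p_k\otimes q)Y(p_k\otimes q)\big)$, where $\hat\Psi$ is read on $\mathrm{ran}(p_k\otimes q)$. It is WOT continuous, and it vanishes on $\mathscr C\otimes\mathscr C$ because $(p_k\otimes q)(c\otimes d)(p_k\otimes q)=p_kcp_k\otimes qdq$ is in the copy of $\mathscr A\otimes\mathscr B$. Hence it vanishes on the WOT closure. Since $p_kp_l=0$ for $k\ne l$, $\hat\Psi_k(\hat X_l)=\delta_{kl}$. So the $\hat X_k$ are linearly independent modulo $\overline{\mathscr C\otimes\mathscr C}^{\,WOT}$, and Theorem 2(a) is proved. $\blacksquare$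

## Construction of the matrix of Davie type

It remains to prove Lemma 6. We use two textbook facts. *Orthogonality:* a finite abelian group $G$ has $|G|$ characters $\chi$, they satisfy $|\chi(g)|=1$, and $\sum_g\chi(g)\overline{\chi'(g)}$ is $|G|$ if $\chi=\chi'$ and $0$ otherwise. *Hoeffding's inequality:* if $\xi_1,\dots,\xi_m$ are independent real random variables of mean zero with $|\xi_r|\le M$, then $\mathbb P(|\sum\xi_r|\ge s)\le2\exp(-s^2/(2mM^2))$.

**Step 1: groups and characters.** Let $m_k=2^k$, let $G_k$ be cyclic of order $3m_k$ $(k\ge0)$, and let $I=\bigsqcup_kG_k$. Partition the $3m_k$ characters of $G_k$ into $m_k$ triples. From each triple select one character and call it a $\sigma$; call the other two $\tau$'s. This gives $\sigma^k_1,\dots,\sigma^k_{m_k}$ and $\tau^k_1,\dots,\tau^k_{m_{k+1}}$, as $2m_k=m_{k+1}$.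

**Step 2: a good selection.** *For each $k$ the selection can be made so that*
$$\Big|\sum_r\tau^k_r(g)-2\sum_r\sigma^k_r(g)\Big|\le14\sqrt{(k+1)m_k}\qquad\text{for all }g\in G_k.\tag{6}$$
Select uniformly and independently in each triple. For fixed $g$, a triple with sum $S$ and selected $\sigma$ contributes $S-3\sigma(g)$. This has mean zero, as $\sigma(g)$ has mean $S/3$, and modulus at most $4$, as it is $\tau(g)+\tau'(g)-2\sigma(g)$. If a complex number has modulus at least $\sqrt2\,s$, then its real or imaginary part has absolute value at least $s$. So by Hoeffding's inequality with $M=4$, the modulus of the sum over triples is at least $\sqrt2\,s$ with probability at most $4\exp(-s^2/(32m_k))$. There are $3m_k$ values of $g$. For $s^2=32m_k\log(13m_k)$ the total failure probability is at most $12m_k/(13m_k)<1$, so a selection with all moduli below $\sqrt2\,s$ exists. Since $\log(13\cdot2^k)\le3(k+1)$, we have $s^2\le96(k+1)m_k$ and $\sqrt2\,s\le\sqrt{192(k+1)m_k}\le14\sqrt{(k+1)m_k}$.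

**Step 3: good signs.** *With these selections fixed, for each $k\ge0$ there are signs $\theta^{k+1}_r=\pm1$ $(1\le r\le m_{k+1})$ with*
$$\Big|\sum_r\theta^{k+1}_r\,\overline{\tau^k_r(g)}\,\sigma^{k+1}_r(h)\Big|\le14\sqrt{(k+1)m_{k+1}}\qquad\text{for all }g\in G_k,\ h\in G_{k+1}.\tag{7}$$
Take independent uniform signs. For each of the $3\cdot2^k\cdot3\cdot2^{k+1}=18\cdot4^k$ pairs $(g,h)$, Hoeffding's inequality with $M=1$ bounds the probability that the modulus is at least $\sqrt2\,s$ by $4\exp(-s^2/(2m_{k+1}))$. For $s^2=2m_{k+1}\log(73\cdot4^k)$ the total is at most $72/73<1$. Since $2\log(73\cdot4^k)\le10(k+1)$, $\sqrt2\,s\le\sqrt{20(k+1)m_{k+1}}$, which is below the bound in (7).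

**Step 4: the matrix and $A^2=0$.** Let $P_k$ be the $m_{k+1}\times G_k$ matrix with entries $(3m_k)^{-1/2}\tau^k_r(g)$. For $k\ge1$ let $Q_k$ be the $m_k\times G_k$ matrix with entries $(3m_k)^{-1/2}\theta^k_r\sigma^k_r(g)$. (These $P_k,Q_k$ have nothing to do with the index sets $P,Q$ above.) By orthogonality of characters
$$P_kP_k^*=I,\qquad Q_kQ_k^*=I,\qquad Q_kP_k^*=0,\qquad P_kQ_k^*=0.$$
Let $R_k$ be the $m_{k+1}\times I$ matrix equal to $P_k$ on $G_k$, $Q_{k+1}$ on $G_{k+1}$, and $0$ elsewhere. Let $C_k$ be the $I\times m_{k+1}$ matrix equal to $P_k^*$ on $G_k$, $-Q_{k+1}^*$ on $G_{k+1}$, and $0$ elsewhere. Then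
$$R_kC_k=P_kP_k^*-Q_{k+1}Q_{k+1}^*=0,\qquad R_kC_{k+1}=Q_{k+1}P_{k+1}^*=0,\qquad R_{k+1}C_k=-P_{k+1}Q_{k+1}^*=0,$$
and $R_kC_l=0$ if $|k-l|\ge2$, because the supports are disjoint. Put
$$A=\sum_{k\ge0}2^{-k-1}C_kR_k.$$
Its blocks with respect to $I=\bigsqcup G_k$ are zero unless $k,l$ differ by at most one, so rows and columns of $A$ are finite, and $A^2=\sum_{k,l}2^{-k-l-2}C_k(R_kC_l)R_l=0$. The nonzero blocks are
$$A_{00}=\tfrac12P_0^*P_0,\qquad A_{kk}=2^{-k-1}P_k^*P_k-2^{-k}Q_k^*Q_k\ (k\ge1),\qquad A_{k,k+1}=2^{-k-1}P_k^*Q_{k+1},\qquad A_{k+1,k}=-A_{k,k+1}^*.$$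

**Step 5: diagonal and trace.** For $k\ge1$, as $\overline{\chi(g)}\chi(h)=\chi(g^{-1}h)$ and $(\theta^k_r)^2=1$,
$$A_{kk}(g,h)=\frac{2^{-k-1}}{3\cdot2^k}\Big[\sum_r\tau^k_r(g^{-1}h)-2\sum_r\sigma^k_r(g^{-1}h)\Big].\tag{8}$$
For $g=h$ the bracket is $m_{k+1}-2m_k=0$. The three diagonal entries of $A_{00}$ are $\frac12\cdot\frac13\cdot2=\frac13$. So only three $a_{ii}$ are nonzero, and their sum is $1$.

**Step 6: the bounds.** For $i\in G_k$ let $\lambda_i=14\sqrt{k+1}\,2^{-3k/2}$. We check $|a_{ij}|\le\lambda_i$ block by block.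

* $A_{00}$: the entries have modulus at most $\frac12\cdot\frac13\cdot2=\frac13$.
* $A_{kk}$, $k\ge1$: by (8) and (6), at most $\frac{2^{-k-1}}{3\cdot2^k}\cdot14\sqrt{(k+1)2^k}=\frac{14}6\sqrt{k+1}\,2^{-3k/2}$.
* $A_{k,k+1}$ (rows in $G_k$): by (7), at most $\frac{2^{-k-1}}{3\sqrt{m_km_{k+1}}}\cdot14\sqrt{(k+1)m_{k+1}}=\frac{14}6\sqrt{k+1}\,2^{-3k/2}$.
* $A_{k+1,k}$ (rows in $G_{k+1}$): the same number, which equals $\frac{14\cdot2^{3/2}}6\sqrt{k+1}\,2^{-3(k+1)/2}\le14\sqrt{k+2}\,2^{-3(k+1)/2}$.

Finally $\sum_i\lambda_i=\sum_k3\cdot2^k\cdot14\sqrt{k+1}\,2^{-3k/2}=42\sum_k\sqrt{k+1}\,2^{-k/2}<\infty$. This proves Lemma 6, and with it Theorem 1. $\square$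

One can see where the trace-zero law for finite matrices has gone. The truncation $\sum_{k\le N}2^{-k-1}C_kR_k$ also has square zero, and it is a finite matrix. Its diagonal blocks have trace $1$ for $G_0$, $0$ for $G_1,\dots,G_N$, and, since $Q_{N+1}^*Q_{N+1}$ has trace $2^{N+1}$, $-2^{-N-1}\cdot2^{N+1}=-1$ for $G_{N+1}$. The compensating $-1$ moves to infinity as $N$ grows. In the last block it sits in diagonal entries of size $\frac13\,2^{-N-1}$, which for large $N$ are far above the bound $14\sqrt{N+2}\,2^{-3(N+1)/2}$ that $A$ itself obeys.
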